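\title{Day terms are not the linear meet of Mal'cev and J\'onsson terms}

\begin{abstract}
Having Day terms is a linear Mal'cev condition that is weaker than having a Mal'cev term and weaker than having J\'onsson terms. We show that it is not the strongest such condition. We give a linear Mal'cev condition (S) that follows from a Mal'cev term, follows from J\'onsson terms, and is strictly stronger than Day terms. Day terms of length $n$ imply (S) exactly when $n\le 2$, and congruence $k$-permutability implies (S) exactly when $k=2$. The proof describes the free algebras of a class of linear theories by normal forms and shows that in these theories (S) is equivalent to J\'onsson terms.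
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{signature} is a set of operation symbols with prescribed arities, and \emph{terms} are built from variables by applying these symbols. A term $t(x_1,\dots,x_k)$ induces an operation $t^A$ on every algebra $A$ of the signature, and an \emph{identity} $s\approx t$ holds in $A$ if $s^A=t^A$. A \emph{theory} is a set of identities, and a \emph{variety} is the class of all models of a theory. A variety is \emph{trivial} if $x\approx y$ holds in it.

A \emph{strong Mal'cev condition} is a finite set of identities in finitely many symbols. A variety satisfies it if the symbols can be replaced by terms of the variety, of the same arities, so that the identities hold. A \emph{Mal'cev condition} is a sequence of strong Mal'cev conditions, each implying the next, and a variety satisfies it if it satisfies one member of the sequence. A theory satisfies a condition if the variety of its models does. A condition $P$ is \emph{weaker} than a condition $Q$, and $Q$ \emph{implies} $P$, if every variety (equivalently, every clone) that satisfies $Q$ also satisfies $P$.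

A variable has \emph{height} $0$, and a term with exactly one operation symbol has height $1$. An identity is \emph{linear} if both sides have height at most $1$, as in $f(x_{i_1},\dots,x_{i_n})\approx g(x_{j_1},\dots,x_{j_m})$ or $f(x_{i_1},\dots,x_{i_n})\approx x_j$. A Mal'cev condition is \emph{linear} if all of its identities are. Linearity restricts the identities only: the terms that witness a linear condition in a given variety may be nested to any depth. The \emph{meet} of two Mal'cev conditions is the strongest Mal'cev condition weaker than both, and their \emph{linear meet} is the strongest linear Mal'cev condition weaker than both.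

We compare three linear conditions.
\begin{itemize}
\item \emph{Mal'cev}: there is a ternary term $q$ with $q(x,y,y)\approx x\approx q(y,y,x)$.
\item \emph{J\'onsson}: for some $n$ there are ternary terms $d_0,\dots,d_n$ with $d_0(x,y,z)\approx x$, $d_n(x,y,z)\approx z$, $d_i(x,y,x)\approx x$ for all $i$, and with the links $d_i(x,x,z)\approx d_{i+1}(x,x,z)$ for even $i<n$ and $d_i(x,z,z)\approx d_{i+1}(x,z,z)$ for odd $i<n$.
\item \emph{Day}: for some $n$ there are quaternary terms $m_0,\dots,m_n$ with $m_0(x,y,z,w)\approx x$, $m_n(x,y,z,w)\approx w$, $m_i(x,y,y,x)\approx x$ for all $i$, and with the links $m_i(x,x,w,w)\approx m_{i+1}(x,x,w,w)$ for even $i<n$ and $m_i(x,y,y,w)\approx m_{i+1}(x,y,y,w)$ for odd $i<n$. For fixed $n$ this strong condition is denoted $\mathrm{Day}(n)$.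
\end{itemize}

These conditions measure how congruences behave. A \emph{congruence} of an algebra is an equivalence relation on it that is preserved by all operations, and the congruences of an algebra form a lattice. A variety is \emph{congruence $k$-permutable} if any two congruences $\alpha,\beta$ of any member satisfy $\alpha\circ\beta\circ\alpha\circ\cdots=\beta\circ\alpha\circ\beta\circ\cdots$, with $k$ factors on each side. By Mal'cev's theorem, $2$-permutability is equivalent to having a Mal'cev term. The corresponding textbook facts for the other two conditions, which we mention for orientation and do not use, are that J\'onsson terms describe distributivity and Day terms describe modularity of all congruence lattices in the variety. Distributive lattices are modular, and so are lattices of pairwise permuting congruences. Thus Day expresses what the other two conditions visibly have in common. Short Day chains show the same thing in terms of identities.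

\begin{lemma}\label{lem:shortday}
$\mathrm{Day}(n)$ implies $\mathrm{Day}(n+1)$. Only trivial varieties satisfy $\mathrm{Day}(0)$ or $\mathrm{Day}(1)$, and $\mathrm{Day}(2)$ is equivalent to Mal'cev.
\end{lemma}

\begin{proof}
For the first claim put $m_{n+1}=w$; the new link holds because $m_n\approx w$. $\mathrm{Day}(0)$ gives $x\approx m_0\approx w$, and $\mathrm{Day}(1)$ gives $x\approx m_0(x,x,w,w)\approx m_1(x,x,w,w)\approx w$. $\mathrm{Day}(2)$ asks for one term $m_1$ with $m_1(x,x,w,w)\approx x$ and $m_1(x,y,y,w)\approx w$; the identity $m_1(x,y,y,x)\approx x$ is a case of the second. Given $m_1$, put $q(x,y,z)=m_1(x,x,y,z)$; then $q(x,y,y)=m_1(x,x,y,y)\approx x$ and $q(y,y,x)=m_1(y,y,y,x)\approx x$. Given $q$, put $m_1(x,y,z,w)=q(y,z,w)$; then $m_1(x,x,w,w)=q(x,w,w)\approx x$ and $m_1(x,y,y,w)=q(y,y,w)\approx w$.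
\end{proof}

It is known that Day is weaker than both Mal'cev and J\'onsson, and that the meet of Mal'cev and J\'onsson is not characterizable by linear identities. So the meet is not Day, but the best linear approximation of the meet could be, and Day is the candidate at hand. This is the question posed in \cite{talk}:

\medskip
\noindent\emph{Is Day the linear meet of Mal'cev and J\'onsson? That is, is every linear Mal'cev condition that is weaker than Mal'cev and weaker than J\'onsson also weaker than Day?}
\medskip

The answer is no, because of the following condition.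

\begin{definition}\label{def:S}
\emph{Condition} (S): for some $n\ge 0$ there are ternary terms $d_0,\dots,d_n$, a binary term $p$ and a quaternary term $h$ with
\begin{itemize}
\item[(S1)] $d_0(x,y,z)\approx x$, $d_n(x,y,z)\approx p(x,z)$, and $d_i(x,y,x)\approx x$ for all $i$;
\item[(S2)] $d_i(x,x,z)\approx d_{i+1}(x,x,z)$ for even $i<n$, and $d_i(x,z,z)\approx d_{i+1}(x,z,z)$ for odd $i<n$;
\item[(S3)] $h(x,y,y,w)\approx p(x,w)\approx h(y,y,x,w)$.
\end{itemize}
\end{definition}

All these identities are linear. Putting $d_{n+1}=d_n$ shows that the condition for $n$ implies the condition for $n+1$, so (S) is a linear Mal'cev condition.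

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(a)] \textup{(S)} is weaker than Mal'cev, weaker than J\'onsson, and it implies Day.
\item[(b)] Day does not imply \textup{(S)}; in fact $\mathrm{Day}(3)$ does not.
\end{itemize}
Hence \textup{(S)} is a linear condition that is weaker than both Mal'cev and J\'onsson but not weaker than Day, and Day is not the linear meet of Mal'cev and J\'onsson.
\end{theorem}

We do not claim that (S) itself is the linear meet. The second theorem locates the failure exactly and shows that it persists when further identities are added. One of them is the \emph{Gumm condition} on ternary terms $d,g$: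
\begin{equation}\label{eq:gumm}
d(x,x,y)\approx d(x,y,x)\approx x,\qquad d(x,y,y)\approx g(x,y,y),\qquad g(x,x,y)\approx y .
\end{equation}
Like (S), it begins as a J\'onsson chain, $x,d$, and ends with a relative of a Mal'cev term; a Mal'cev term $q$ yields it with $d=x$ and $g=q$.

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(i)] $\mathrm{Day}(n)$ implies \textup{(S)} if and only if $n\le 2$.
\item[(ii)] For $k\ge 2$, congruence $k$-permutability implies \textup{(S)} if and only if $k=2$.
\item[(iii)] The conjunction of $\mathrm{Day}(3)$, congruence $3$-permutability and the Gumm condition \eqref{eq:gumm} does not imply \textup{(S)}.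
\end{itemize}
\end{theorem}

Section~\ref{sec:S} proves Theorem~\ref{thm:main}(a). The negative statements all come from one criterion, Theorem~\ref{thm:criterion}: for the \emph{tame} theories defined in Section~\ref{sec:tame}, (S) is equivalent to J\'onsson. Section~\ref{sec:example} shows the idea on $\mathrm{Day}(3)$, and Section~\ref{sec:gamma} applies the criterion.

\section{The condition (S) lies between Day and both Mal'cev and J\'onsson}\label{sec:S}

To find conditions weaker than both Mal'cev and J\'onsson, take an algebra $A$ with a Mal'cev term $q$ and an algebra $B$ with J\'onsson terms $d_i$. A term $s$ of $A$ and a term $t$ of $B$ of the same arity define an operation $\langle s,t\rangle$ on $A\times B$ that acts as $s$ in the first coordinate and as $t$ in the second. An identity between such operations holds if and only if it holds in both coordinates. The set $A\times B$ carries an operation that neither factor suggests, namely $p=\langle x,w\rangle$, which takes the first coordinate from its first argument and the second coordinate from its second argument. The operations $\langle x,d_i\rangle$ form a J\'onsson chain that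 ends at $p$ instead of a projection, and $h=\langle q(x,y,z),w\rangle$ is a Mal'cev operation up to $p$. The operation $p$ also satisfies identities such as $p(p(x,y),z)\approx p(x,z)$, which a linear condition cannot contain. Condition (S) is a list of linear identities among these operations, and reading the two coordinates separately proves the first two implications below.

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(a)}]
\emph{Mal'cev implies \textup{(S)}.} Take $n=0$, $d_0=x$, $p(x,w)=x$ and $h(x,y,z,w)=q(x,y,z)$. Then (S1) holds, (S2) is empty, and (S3) reads $q(x,y,y)\approx x\approx q(y,y,x)$.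

\emph{J\'onsson implies \textup{(S)}.} Take the J\'onsson terms $d_i$, $p(x,w)=w$ and $h(x,y,z,w)=w$. Then (S1) and (S2) are the J\'onsson identities, and (S3) reads $w\approx w\approx w$.

\emph{\textup{(S)} implies Day.} First, $p(x,x)\approx d_n(x,y,x)\approx x$ by (S1). A Day chain alternates between the substitutions $(x,x,w,w)$ and $(x,y,y,w)$ for $(x,y,z,w)$. Under the first, $d_i(x,y,w)$ becomes $d_i(x,x,w)$ and $d_i(x,z,w)$ becomes $d_i(x,w,w)$, so both kinds of link in (S2) are available. Under the second, $d_i(x,y,w)$ and $d_i(x,z,w)$ become equal, so we can pass from one to the other. We therefore use each $d_i$ twice, and use $h$ to get from $p(x,w)$ to $w$. Put $m_0=d_0(x,y,w)$, and for $1\le i\le n$ put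
\[
(m_{2i-1},m_{2i})=
\begin{cases}
\bigl(d_i(x,y,w),\,d_i(x,z,w)\bigr) & \text{if $i$ is odd},\\
\bigl(d_i(x,z,w),\,d_i(x,y,w)\bigr) & \text{if $i$ is even}.
\end{cases}
\]
Put $m_{2n+1}=h(y,z,w,w)$ and $m_{2n+2}=w$. Then $m_0\approx x$, and the links hold as follows.
\begin{itemize}
\item At $2i-1$ for $1\le i\le n$: both $m_{2i-1}(x,y,y,w)$ and $m_{2i}(x,y,y,w)$ are $d_i(x,y,w)$.
\item At $2i$ for $0\le i<n$: for even $i$ we have $m_{2i}=d_i(x,y,w)$ and $m_{2i+1}=d_{i+1}(x,y,w)$, so the link reads $d_i(x,x,w)\approx d_{i+1}(x,x,w)$. For odd $i$ we have $m_{2i}=d_i(x,z,w)$ and $m_{2i+1}=d_{i+1}(x,z,w)$, so the link reads $d_i(x,w,w)\approx d_{i+1}(x,w,w)$. Both are (S2).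
\item At $2n$: $m_{2n}\approx p(x,w)$ by (S1), and $m_{2n+1}(x,x,w,w)=h(x,w,w,w)\approx p(x,w)$ by the first identity of (S3) with $w$ for $y$.
\item At $2n+1$: $m_{2n+1}(x,y,y,w)=h(y,y,w,w)\approx p(w,w)\approx w$ by the second identity of (S3) with $w$ for $x$.
\end{itemize}
Finally, $m_j(x,y,y,x)\approx x$ holds for $j\le 2n$ because $d_i(x,y,x)\approx x$, for $j=2n+1$ by the last item with $x$ for $w$, and for $j=2n+2$ because $m_j=w$. So $\mathrm{Day}(2n+2)$ holds.
\end{proof}

\section{The obstruction in Day chains of length three}\label{sec:example}

By Lemma~\ref{lem:shortday}, the first Day condition that can fail to imply (S) is $\mathrm{Day}(3)$. With $m_0=x$ and $m_3=w$ it asks for two terms $m_1,m_2$. We give the common value $m_1(x,y,y,w)\approx m_2(x,y,y,w)$ a name, $r(x,y,w)$, and write the condition as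
\begin{equation}\label{eq:day3}
\begin{aligned}
m_1(x,x,w,w)&\approx x, & m_1(x,y,y,x)&\approx x, & m_1(x,y,y,w)&\approx r(x,y,w),\\
m_2(x,x,w,w)&\approx w, & m_2(x,y,y,x)&\approx x, & m_2(x,y,y,w)&\approx r(x,y,w),\\
r(x,y,x)&\approx x. &&&&
\end{aligned}
\end{equation}
If $\mathrm{Day}(3)$ implied (S), the variety defined by \eqref{eq:day3} would satisfy (S). To refute this we must exclude witnesses $d_i,p,h$ of every depth, so we need to decide which terms are equal in this variety. Read \eqref{eq:day3} from left to right as rewriting rules. Where rules overlap they agree: $m_i(x,y,y,x)$ rewrites to $x$ directly, and also through $r(x,y,x)$. Lemma~\ref{lem:free} will show that rewriting from the inside out gives normal forms, and that two terms are equal in the variety exactly when their normal forms coincide. We take this for granted in the present section.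

The rules have one decisive feature. Whenever $m_1$ collapses to an argument, it is the first; for $m_2$ it is the fourth; for $r$ it is the first. A Mal'cev term does the opposite: it returns its first argument in one identity and its third in the other. We claim that, for this reason, (S3) can hold only with $p(x,w)\approx w$. Then (S1) and (S2) are the J\'onsson identities, and these can be refuted by a two-element model.

For a term $A$ in variables $v_1,\dots,v_4$, let $A'$ and $A''$ be the normal forms of $A(x,y,y,w)$ and $A(y,y,x,w)$. For the variables,
\begin{equation}\label{eq:vars}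
\begin{array}{c|cccc}
A & v_1 & v_2 & v_3 & v_4\\ \hline
A' & x & y & y & w\\
A'' & y & y & x & w
\end{array}
\end{equation}
Condition (S3) requires $h'=h''=P$ for a normal form $P$ that does not contain $y$. Among the variables only $v_4$ qualifies, and it gives $P=w$. The term that produced a Mal'cev term from $\mathrm{Day}(2)$ now fails: for $h=m_1(v_1,v_1,v_2,v_3)$ we get $h'=x$ but $h''=r(y,y,x)$.

Let $h=f(A_1,\dots,A_k)$ have height $1$, so that each $A_j$ is a variable. If $P$ is a variable, both evaluations collapse, and they collapse to the \emph{same} argument $A_c$. Then $A_c'=A_c''=P$, so $A_c=v_4$ and $P=w$. If $P$ is not a variable, neither evaluation collapses, and since the top symbols agree, either both keep $f$ or both rewrite $m_i$ to $r$. Every argument of $P$ is then a value $A'_j=A''_j\ne y$, hence $w$, and $P=f(w,\dots,w)$ or $P=r(w,w,w)$ is not a normal form. So $P=w$.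

For deeper terms this argument becomes an induction, with one new case: one evaluation may collapse to a term that is not a variable while the other does not collapse. For $A=r(v_1,v_1,v_4)$ and $h=m_1(A,v_2,v_3,A)$ we get $h'=A'=r(x,x,w)$, while no rule applies to $h''=m_1(A'',y,x,A'')$. Could some $h=m_1(A_1,\dots,A_4)$ have $h'=A_1'=r(x,x,w)$ by collapse and $h''=r(x,x,w)$ without collapse? Then $h''=r(A_1'',A_2'',A_4'')$, so $A_1''=x$, and we have identities $A_1(x,y,y,w)\approx r(x,x,w)$ and $A_1(y,y,x,w)\approx x$. Substituting $x$ for $y$ makes the left sides equal and leaves the right sides unchanged. This gives $r(x,x,w)\approx x$, an identity between different normal forms, which is impossible. The same substitution settles the mixed case in general.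

\section{Tame theories and their free algebras}\label{sec:tame}

We isolate the features of \eqref{eq:day3} that were used, so that one argument covers all theories in Theorem~\ref{thm:sharp}. Write $[k]=\{1,\dots,k\}$. For a tuple $a=(a_1,\dots,a_k)$ of elements of any set let $\ker a=\{(i,j):a_i=a_j\}$, an equivalence relation on $[k]$. For a map $e\colon[l]\to[k]$ let $a\circ e=(a_{e(1)},\dots,a_{e(l)})$.

\begin{definition}\label{def:tame}
A \emph{tame} theory $\Gamma$ is given by the following data. The signature is a disjoint union $F=F_0\sqcup F_1$, and all arities are at least $1$. Each $f\in F$ of arity $k$ has a coordinate $c(f)\in[k]$ and a nonempty set $C_f$ of equivalence relations on $[k]$. Each $f\in F_0$ of arity $k$ also has a possibly empty set $T_f$ of equivalence relations on $[k]$ and, if $T_f\neq\emptyset$, a symbol $f^*\in F_1$ of some arity $l$ and a map $e_f\colon[l]\to[k]$. A $k$-tuple $a$ is \emph{$f$-collapsible} if $\ker a$ contains a member of $C_f$, and \emph{$f$-transferable} if $f\in F_0$ and $\ker a$ contains a member of $T_f$. We require: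
\begin{itemize}
\item[(K1)] if $T_f\ne\emptyset$, then $c(f)$ lies in the image of $e_f$;
\item[(K2)] if $a$ is $f$-transferable, then $a$ is $f$-collapsible if and only if $a\circ e_f$ is $f^*$-collapsible, and in that case $a_{c(f)}=(a\circ e_f)_{c(f^*)}$.
\end{itemize}
The identities of $\Gamma$ are $f(v)\approx v_{c(f)}$ for tuples $v$ of variables with $\ker v\in C_f$, and $f(v)\approx f^*(v\circ e_f)$ for tuples $v$ of variables with $\ker v\in T_f$.
\end{definition}

Condition (K2) depends only on $\ker a$, so for each symbol it is a finite check; it says that overlapping rules agree. Since $C_f\ne\emptyset$, constant tuples are $f$-collapsible for every $f$. In \eqref{eq:day3}, $F_0=\{m_1,m_2\}$, $F_1=\{r\}$, $c(m_1)=1$, $c(m_2)=4$, $c(r)=1$ and $a\circ e_{m_i}=(a_1,a_2,a_4)$.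

A tuple $b$ is obtained from a tuple $v$ of variables by substituting elements for the variables if and only if $\ker b\supseteq\ker v$. Hence an algebra $B$ is a model of $\Gamma$ if and only if, for all $f$ and all tuples $b$ in $B$,
\begin{equation}\label{eq:model}
\begin{aligned}
f^B(b)&=b_{c(f)} &&\text{if $b$ is $f$-collapsible},\\
f^B(b)&=(f^*)^B(b\circ e_f) &&\text{if $b$ is $f$-transferable}.
\end{aligned}
\end{equation}

Fix a tame theory $\Gamma$ and a set $X$ of variables. The set $N$ of \emph{normal terms} is the least set of terms that contains $X$ and contains the formal term $f(a)$ whenever $a$ is a tuple in $N$ that is neither $f$-collapsible nor $f$-transferable. For a tuple $a$ in $N$ define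
\begin{equation}\label{eq:ops}
f^N(a)=
\begin{cases}
a_{c(f)} & \text{(C): $a$ is $f$-collapsible},\\
f^*(a\circ e_f) & \text{(T): $a$ is $f$-transferable and not $f$-collapsible},\\
f(a) & \text{(I): otherwise},
\end{cases}
\end{equation}
where $f^*(a\circ e_f)$ and $f(a)$ are formal terms. In case (T) the tuple $a\circ e_f$ is not $f^*$-collapsible by (K2), and it is not $f^*$-transferable because $f^*\in F_1$. So $f^*(a\circ e_f)$ lies in $N$ and equals $(f^*)^N(a\circ e_f)$, and \eqref{eq:ops} makes $N$ an algebra.

A model $N$ of $\Gamma$ is \emph{free over $X\subseteq N$} if every map from $X$ to a model $B$ of $\Gamma$ extends uniquely to a homomorphism $N\to B$. In that case an identity $s\approx t$ in variables from $X$ holds in all models of $\Gamma$ if and only if $s^N$ and $t^N$ take the same value at the generators: homomorphisms commute with term operations, and every assignment of the variables in a model extends to a homomorphism. For a term $t$ over $X$ we write $t^N(X)$ for its value in $N$ when each variable is evaluated as itself; this is the normal form of $t$.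

\begin{lemma}\label{lem:free}
$N$ is a model of $\Gamma$ and is free over $X$. Every $t\in N$ satisfies $t^N(X)=t$.
\end{lemma}

\begin{proof}
We check \eqref{eq:model} for $N$. The first line is case (C). For the second let $a$ be $f$-transferable and $e=e_f$. If $a$ is not $f$-collapsible, then $f^N(a)=(f^*)^N(a\circ e)$ as noted after \eqref{eq:ops}. If it is, then by (K2) the tuple $a\circ e$ is $f^*$-collapsible and $f^N(a)=a_{c(f)}=(a\circ e)_{c(f^*)}=(f^*)^N(a\circ e)$.

The equation $t^N(X)=t$ holds for variables. If $t=f(a)\in N$ and it holds for the entries of $a$, then $t^N(X)=f^N(a)=f(a)$ by case (I). In particular $X$ generates $N$, so extensions to homomorphisms are unique.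

Let $B$ be a model of $\Gamma$ and $\psi\colon X\to B$. For $t\in N$ let $\hat\psi(t)$ be the value of the term $t$ in $B$ under $\psi$, so that $\hat\psi(f(a))=f^B(\hat\psi a)$ for every formal term $f(a)\in N$, where $\hat\psi a$ is computed entrywise. We must show $\hat\psi(f^N(a))=f^B(\hat\psi a)$ for all tuples $a$ in $N$. In case (I) this is the equation just stated. In the other cases we use $\ker\hat\psi a\supseteq\ker a$, which shows that $\hat\psi a$ is $f$-collapsible or $f$-transferable whenever $a$ is. By \eqref{eq:model} for $B$, in case (C) we get $f^B(\hat\psi a)=\hat\psi(a_{c(f)})=\hat\psi(f^N(a))$, and in case (T) we get $f^B(\hat\psi a)=(f^*)^B((\hat\psi a)\circ e_f)=\hat\psi(f^*(a\circ e_f))=\hat\psi(f^N(a))$.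
\end{proof}

\section{In a tame theory, (S) is equivalent to J\'onsson}\label{sec:criterion}

Let $x,y,w\in X$ be distinct. For a term $A$ over $F$ in the variables $v_1,\dots,v_4$ put $A'=A^N(x,y,y,w)$ and $A''=A^N(y,y,x,w)$, as in Section~\ref{sec:example}. A normal term is \emph{$y$-free} if $y$ does not occur in it.

\begin{lemma}\label{lem:yfree}
If $A'$ and $A''$ are both $y$-free, then $A'=A''$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:free} there is an endomorphism $\varphi$ of $N$ with $\varphi(y)=x$ that fixes all other generators. If $t\in N$ is $y$-free, then $t=t^N(X)$ is the value of a term operation at generators fixed by $\varphi$, so $\varphi(t)=t$. Moreover $\varphi(A')=A^N(x,x,x,w)=\varphi(A'')$. Hence $A'=\varphi(A')=\varphi(A'')=A''$.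
\end{proof}

\begin{lemma}\label{lem:main}
Let $h$ be a term over $F$ in the variables $v_1,\dots,v_4$. If $h'=h''=P$ and $P$ is $y$-free, then $P=w$.
\end{lemma}

\begin{proof}
We use induction on $h$. If $h$ is a variable, \eqref{eq:vars} shows that $h=v_4$ and $P=w$.

Let $h=f(A_1,\dots,A_k)$, $a'=(A'_1,\dots,A'_k)$, $a''=(A''_1,\dots,A''_k)$, $c=c(f)$ and, if $T_f\neq\emptyset$, $e=e_f$. Then $P=f^N(a')=f^N(a'')$, and each of $a',a''$ falls under exactly one case of \eqref{eq:ops}. The arguments below remain valid when $'$ and $''$ are exchanged, so we treat unordered pairs of cases. Subterms of $P$ are $y$-free.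

\emph{Both \textup{(C)}.} Both evaluations return the coordinate $c$, so $P=A'_c=A''_c$. The induction hypothesis for $A_c$ gives $P=w$.

\emph{\textup{(C)} for $a'$, and \textup{(T)} or \textup{(I)} for $a''$.} Here $A'_c=P$. Also $P$ is the formal term $f^*(a''\circ e)$ or $f(a'')$, and $A''_c$ is one of its arguments; in case (T) this is (K1). So $A''_c$ is a proper subterm of $P$. Both $A'_c$ and $A''_c$ are $y$-free, and Lemma~\ref{lem:yfree} gives $A''_c=A'_c=P$. A term is not a proper subterm of itself, so this case does not occur.

\emph{Both \textup{(T)}.} The formal terms $f^*(a'\circ e)$ and $f^*(a''\circ e)$ equal $P$. So for every $j$ in the image of $e$ the terms $A'_j$ and $A''_j$ are equal and $y$-free, and by induction $A'_j=w$. Then $a'\circ e$ is constant, hence $f^*$-collapsible, and by (K2) $a'$ is $f$-collapsible. This contradicts case (T).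

\emph{\textup{(T)} and \textup{(I)}.} Case (T) forces $f\in F_0$. The top symbol of $P$ would be both $f^*\in F_1$ and $f\in F_0$, which is impossible.

\emph{Both \textup{(I)}.} From $f(a')=f(a'')=P$ we get that $A'_j=A''_j$ is $y$-free for all $j$, so $A'_j=w$ for all $j$ by induction. Then $a'$ is constant, hence $f$-collapsible, which contradicts case (I).
\end{proof}

\begin{theorem}\label{thm:criterion}
A tame theory satisfies \textup{(S)} if and only if it satisfies J\'onsson.
\end{theorem}

\begin{proof}
J\'onsson implies (S) by Theorem~\ref{thm:main}(a). Conversely, let terms $d_0,\dots,d_n,p,h$ over $F$ witness (S) for the tame theory $\Gamma$, and let $X=\{x,y,w\}$. Since $N$ is a model of $\Gamma$, (S3) gives $h'=p^N(x,w)=h''$. In each case of \eqref{eq:ops}, every variable of $f^N(a)$ occurs in an entry of $a$, so the $y$-free normal terms form a subalgebra of $N$. It contains $x$ and $w$, so $p^N(x,w)$ is $y$-free. Lemma~\ref{lem:main} gives $p^N(x,w)=w$, and by freeness $p(x,w)\approx w$ holds in all models of $\Gamma$. Then $d_n(x,y,z)\approx p(x,z)\approx z$, and (S1) and (S2) say that $d_0,\dots,d_n$ are J\'onsson terms.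
\end{proof}

\begin{remark}\label{rem:hyp}
The proof shows that (S3) alone forces $p(x,w)\approx w$ in a tame theory. Here is how the parts of Definition~\ref{def:tame} enter.
\begin{itemize}
\item \emph{One coordinate $c(f)$ per symbol} is used whenever case (C) occurs. The Mal'cev identities collapse $q$ to two different coordinates, and (S3) holds with $h=q(x,y,z)$ and $p(x,w)=x$. In particular no tame theory has a Mal'cev term, since $x\neq w$ in $N$.
\item \emph{One map $e_f$ per symbol} is used in the case ``both (T)''. The identities (S3) themselves transfer $h$ to $p$ along two different maps, and together with $p(x,x)\approx x$ they have the model $h=x+y+z$, $p(x,w)=x$ on $\{0,1\}$ with addition modulo $2$.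
\item \emph{$C_f\neq\emptyset$} ends the cases ``both (T)'' and ``both (I)''. For a unary symbol $f$ without identities, $h=f(w)$ and $p=f(w)$ satisfy (S3), and $p\not\approx w$.
\item \emph{\textup{(K2)}} makes $N$ a model. The identities $f(x,y,y)\approx x$, $f(y,y,x)\approx f^*(y,x)$, $f^*(y,x)\approx x$ fit the definition with $c(f)=1$, $a\circ e_f=(a_1,a_3)$ and $c(f^*)=2$, and (K1) holds. But (K2) fails at $a=(0,0,1)$, and $f$ is a Mal'cev term.
\item \emph{The splitting $F=F_0\sqcup F_1$} makes a transfer final, so that \eqref{eq:ops} stays inside $N$, and it excludes the case ``(T) and (I)''.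
\item \emph{\textup{(K1)}} is used once, to see that $a_{c(f)}$ is an entry of $a\circ e_f$ when $a$ is $f$-transferable. This also follows from (K2). Otherwise let $b_i=0$ if $a_i=a_{c(f)}$ and $b_i=1$ if not; then $b$ is $f$-transferable, $b\circ e_f$ is constantly $1$ and so $f^*$-collapsible, and (K2) gives $0=b_{c(f)}=1$.
\end{itemize}
\end{remark}

\section{A tame theory without J\'onsson terms}\label{sec:gamma}

By Theorem~\ref{thm:criterion} it suffices to write the conditions of Theorem~\ref{thm:sharp}(iii) as a tame theory and to refute J\'onsson for it. For $3$-permutability we use the identities of Hagemann and Mitschke \cite{HM} for ternary terms $t_1,t_2$: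
\begin{equation}\label{eq:hm}
t_1(x,y,y)\approx x,\qquad t_1(x,x,y)\approx t_2(x,y,y),\qquad t_2(x,x,y)\approx y .
\end{equation}

\begin{lemma}\label{lem:perm}
A variety with terms satisfying \eqref{eq:hm} is congruence $3$-permutable. A congruence $3$-permutable variety is congruence $k$-permutable for all $k\geq 3$.
\end{lemma}

\begin{proof}
Let $\alpha,\beta$ be congruences and $a\mathrel{\alpha}b\mathrel{\beta}c\mathrel{\alpha}a^+$. Congruences are preserved by term operations, so
\[
a=t_1(a,b,b)\mathrel{\beta}t_1(a,b,c)\mathrel{\alpha}t_1(b,b,c)=t_2(b,c,c)\mathrel{\alpha}t_2(b,c,a^+)\mathrel{\beta}t_2(c,c,a^+)=a^+ .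
\]
Thus $\alpha\circ\beta\circ\alpha\subseteq\beta\circ\alpha\circ\beta$, and exchanging $\alpha$ and $\beta$ gives equality. For the second claim let $\theta=\alpha\circ\beta\circ\alpha=\beta\circ\alpha\circ\beta$. Then $\theta\supseteq\alpha\cup\beta$, and $\theta\circ\theta=\alpha\circ(\beta\circ\alpha\circ\beta)\circ\alpha=\alpha\circ(\alpha\circ\beta\circ\alpha)\circ\alpha=\theta$. Hence every alternating product of $\alpha$ and $\beta$ is contained in $\theta$. A product with $k\ge3$ factors contains the product of its first three factors, which is $\theta$. So both products with $k$ factors equal $\theta$.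
\end{proof}

As with $r$ in \eqref{eq:day3}, we name the common value in the middle identity of \eqref{eq:hm} by a binary symbol $s$, and that in \eqref{eq:gumm} by a binary symbol $u$. Let $\Gamma$ be given by $F_0=\{m_1,m_2,t_1,t_2,d,g\}$, $F_1=\{r,s,u\}$ and Table~\ref{tab:gamma}. In the table, each alternative in the third and fourth columns stands for the least equivalence relation on the coordinates that contains the listed pairs.

\begin{table}[ht]
\centering
\begin{tabular}{c|c|l|c|c}
$f$ & $c(f)$ & $a$ collapsible iff & $a$ transferable iff & $f^*(a\circ e_f)$\\ \hline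
$m_1$ & $1$ & ($a_1=a_2$, $a_3=a_4$) or ($a_1=a_4$, $a_2=a_3$) & $a_2=a_3$ & $r(a_1,a_2,a_4)$\\
$m_2$ & $4$ & ($a_1=a_2$, $a_3=a_4$) or ($a_1=a_4$, $a_2=a_3$) & $a_2=a_3$ & $r(a_1,a_2,a_4)$\\
$r$ & $1$ & $a_1=a_3$ & & \\ \hline
$t_1$ & $1$ & $a_2=a_3$ & $a_1=a_2$ & $s(a_1,a_3)$\\
$t_2$ & $3$ & $a_1=a_2$ & $a_2=a_3$ & $s(a_1,a_3)$\\
$s$ & $1$ & $a_1=a_2$ & & \\ \hline
$d$ & $1$ & $a_1=a_2$ or $a_1=a_3$ & $a_2=a_3$ & $u(a_1,a_3)$\\
$g$ & $3$ & $a_1=a_2$ & $a_2=a_3$ & $u(a_1,a_3)$\\
$u$ & $1$ & $a_1=a_2$ & &
\end{tabular}
\caption{The data of the tame theory $\Gamma$. The three blocks encode $\mathrm{Day}(3)$, the identities for $3$-permutability, and the Gumm condition.}\label{tab:gamma}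
\end{table}

The identities of $\Gamma$ are \eqref{eq:day3} together with
\begin{equation}\label{eq:rest}
\begin{gathered}
t_1(x,y,y)\approx x,\quad t_1(x,x,y)\approx s(x,y),\quad t_2(x,y,y)\approx s(x,y),\quad t_2(x,x,y)\approx y,\\
d(x,x,y)\approx x,\quad d(x,y,x)\approx x,\quad d(x,y,y)\approx u(x,y),\quad g(x,y,y)\approx u(x,y),\\
g(x,x,y)\approx y,\quad s(x,x)\approx x,\quad u(x,x)\approx x .
\end{gathered}
\end{equation}

\begin{proposition}\label{prop:gamma}
The theory $\Gamma$ is tame. It satisfies $\mathrm{Day}(3)$, congruence $3$-permutability and the Gumm condition, and it does not satisfy J\'onsson.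
\end{proposition}

\begin{proof}
\emph{Tameness.} (K1) holds because $1,4\in\{1,2,4\}$ and $1,3\in\{1,3\}$. For (K2) let $a$ be $f$-transferable.
\begin{itemize}
\item $f=m_1,m_2$, with $a_2=a_3$. The first alternative for collapsibility makes all entries equal, and the second reduces to $a_1=a_4$. So $a$ is collapsible if and only if $a_1=a_4$, which is $r$-collapsibility of $(a_1,a_2,a_4)$. In that case $a_{c(f)}\in\{a_1,a_4\}$ equals $a_1$, the value at $c(r)$.
\item $f=t_1$, with $a_1=a_2$. Collapsibility, $a_2=a_3$, is equivalent to $a_1=a_3$.
\item $f=t_2,g$, with $a_2=a_3$. Collapsibility, $a_1=a_2$, is equivalent to $a_1=a_3$.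
\item $f=d$, with $a_2=a_3$. Both alternatives for collapsibility are equivalent to $a_1=a_3$.
\end{itemize}
In the last three items $a_1=a_3$ is collapsibility of $(a_1,a_3)$ for $s$ or $u$, and it makes $a$ constant, so the two values in (K2) agree.

\emph{The three conditions.} By \eqref{eq:day3}, the terms $x,m_1,m_2,w$ witness $\mathrm{Day}(3)$. Eliminating $s$ and $u$ from \eqref{eq:rest} gives \eqref{eq:hm} and \eqref{eq:gumm}, and Lemma~\ref{lem:perm} gives $3$-permutability.

\emph{Failure of J\'onsson.} J\'onsson identities that hold in all models of $\Gamma$ hold in each one, so a single model suffices. On $B=\{0,1\}$ with addition modulo $2$ put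
\begin{gather*}
m_1=y+z+w,\quad m_2=w,\quad r(x,y,w)=w,\qquad t_1=x+y+z,\quad t_2=z,\quad s(x,y)=y,\\
d=x,\quad g=x+y+z,\quad u(x,y)=x .
\end{gather*}
In \eqref{eq:day3} we have $m_1(x,x,w,w)=x+w+w=x$ and $m_1(x,y,y,w)=y+y+w=w=r(x,y,w)$, which for $w=x$ gives $m_1(x,y,y,x)=x$; the identities for $m_2$ and $r$ hold because both return their last argument. In \eqref{eq:rest} we have $t_1(x,y,y)=x$, $t_1(x,x,y)=y=s(x,y)$, $t_2(x,y,y)=y=t_2(x,x,y)$; all three values of $d$ are $x=u(x,y)$; and $g(x,y,y)=x$, $g(x,x,y)=y$, $s(x,x)=u(x,x)=x$. So $B$ is a model of $\Gamma$.

The basic operations of $B$ are linear forms over the field $\mathbb{F}_2$, and compositions of linear forms are linear forms. Two linear forms define the same operation only if their coefficients agree. Suppose that J\'onsson terms exist and act on $B$ as $d_i=\alpha_ix+\beta_iy+\gamma_iz$ for $0\le i\le n$. From $d_i(x,y,x)=x$ we get $\beta_i=0$. Then $d_i(x,x,z)=d_i(x,z,z)=\alpha_ix+\gamma_iz$, so each link gives $\alpha_i=\alpha_{i+1}$. This contradicts $\alpha_0=1$ and $\alpha_n=0$.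
\end{proof}

The algebra $B$ has the Mal'cev term $t_1$, so the variety that it generates satisfies (S). The model $B$ therefore cannot refute (S) by itself. It is the free model $N$ that reduces (S) to J\'onsson, and $B$ that refutes J\'onsson.

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(b)} and Theorem~\ref{thm:sharp}]
Let $\mathcal{V}$ be the variety of models of $\Gamma$. By Proposition~\ref{prop:gamma} and Theorem~\ref{thm:criterion}, $\mathcal{V}$ does not satisfy (S), while it satisfies $\mathrm{Day}(3)$, congruence $3$-permutability and the Gumm condition. This proves Theorem~\ref{thm:sharp}(iii) and Theorem~\ref{thm:main}(b); together with part (a) it gives the last assertion of Theorem~\ref{thm:main}.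

(i) By Lemma~\ref{lem:shortday}, $\mathcal{V}$ satisfies $\mathrm{Day}(n)$ for all $n\ge3$, so these conditions do not imply (S). By the same lemma, $\mathrm{Day}(0)$ and $\mathrm{Day}(1)$ imply $\mathrm{Day}(2)$, which implies Mal'cev, and Mal'cev implies (S) by Theorem~\ref{thm:main}(a).

(ii) By Mal'cev's theorem, $2$-permutability implies Mal'cev and hence (S). For $k\ge3$ the variety $\mathcal{V}$ is congruence $k$-permutable by Lemma~\ref{lem:perm} and does not satisfy (S).
\end{proof}

\begin{thebibliography}{9}

\bibitem{HM}
J.~Hagemann and A.~Mitschke,
\emph{On $n$-permutable congruences},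
Algebra Universalis \textbf{3} (1973).

\bibitem{talk}
\emph{Properties That Are Not Characterizable By Linear Identities},
\texttt{http://atrey.karlin.mff.cuni.cz/\textasciitilde snek/pub/math/talks/oprsal-linear-identities.pdf}

\end{thebibliography}
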